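# Total collapse in the $n$-body problem: convergence of the shape

## Collapse when there are finitely many central configurations

We study $n\ge 3$ point masses $m_i>0$ at positions $x_i(t)\in\mathbb R^3$ that attract each other by Newton's law,
$$m_i\ddot x_i=\sum_{j\ne i} m_i m_j\,\frac{x_j-x_i}{|x_j-x_i|^3},$$
with the center of mass fixed at the origin. Suppose all the bodies collide at the same instant $t=0$. The configuration shrinks to a point. If we look at it through a microscope whose magnification grows so that the picture always has the same size, does the picture settle down? This question is posed in "On The Geometry And Behavior Of N-Body Motions" (http://www.kurims.kyoto-u.ac.jp/EMIS/journals/IJMMS/Volume28_12/608693.pdf). We make it precise.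

**Configuration space.** Let $M=\{\mathbf X=(x_1,\dots,x_n)\in\mathbb R^{3n}:\sum_i m_ix_i=0\}$, with the mass inner product $\mathbf X\cdot\mathbf Y=\sum_i m_i\,x_i\cdot y_i$. Put $\rho=\|\mathbf X\|$ and $\mathbf X_1=\mathbf X/\rho$, a point of the unit sphere $M_1=S^{3n-4}$ of $M$.

**Shape space.** The group $SO(3)$ rotates all bodies at once. Put $M^*=M_1/SO(3)$. The shape curve $\mathbf X^*(t)$ is the image of $\mathbf X_1(t)$ in $M^*$. Since $SO(3)$ is compact and acts by isometries, $M^*$ is a compact metric space.

**Potential and central configurations.** Let $U=\sum_{i<j}m_im_j/|x_i-x_j|$. It is invariant under rotations, so $U|_{M_1}$ induces a function $U^*$ on $M^*$. The critical points of $U|_{M_1}$, or of $U^*$, are the normalized central configurations.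

**Total collapse.** A motion leads to a general collision at $t=0$ if it is a classical solution (collision-free, $C^2$) on an open interval with endpoint $t=0$, and $\mathbf X(t)\to 0$ as $t\to0$.

**Example (equilateral triangle).** Let $n=3$ and put the masses at the vertices of an equilateral triangle of side $\ell$, with center of mass at $0$. With $m=m_1+m_2+m_3$, the acceleration of body $i$ is $\sum_{j}m_j(x_j-x_i)/\ell^3=-(m/\ell^3)x_i$, because $\sum_j m_jx_j=0$. The acceleration vector is a multiple of $\mathbf X$, so it has no component tangent to the sphere: this is a central configuration, for all masses. If $m_1=m_2=m_3=1$, then $\rho=\ell$. On the unit sphere $\ell=1$ and $U=3$.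

The following facts are known: (a) in a total collapse, $\mathbf X^*(t)$ approaches the critical set of $U^*$; (b) $\mathbf X_1(t)$ converges if and only if $\mathbf X^*(t)$ converges; (c) for $n=3$ the shape curve converges. From (a) one case is immediate.

**Proposition (the easy case).** If $U^*$ has only finitely many critical points, then $\mathbf X^*(t)$ converges in every total collapse.

**Proof.** Let $q_1,\dots,q_N$ be the critical points and choose $r>0$ so small that the balls $B(q_i,r)$ are disjoint. By (a), for $t$ close to $0$ the point $\mathbf X^*(t)$ lies in $\bigcup_iB(q_i,r)$. The curve is continuous and defined on an interval, and the balls are open and disjoint, so it stays in a single ball $B(q_i,r)$. Applying (a) with smaller radii, $\mathbf X^*(t)\to q_i$. $\square$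

What changes in general? It is not known whether there are masses for which the number of central configurations is infinite. If the critical set contains a continuum, (a) and connectedness only say that the limit points form a connected set of critical points, and the shape might drift along it forever. The difficulty is already visible in $M_1$: the critical set of $U|_{M_1}$ is a union of $SO(3)$-orbits of nonzero configurations, which are never discrete, so the argument above says nothing about $\mathbf X_1$ directly. We shall work in $M_1$ from the start, with no isolation of critical points and without (a), (b), (c).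

**Theorem 1.** Let $\mathbf X(t)$ be a motion leading to a general collision at $t=0$, for any $n\ge3$ and any masses, and $\mathbf X_1=\mathbf X/\|\mathbf X\|$. Then $\mathbf X_1$ has finite length near $t=0$, and $\mathbf X_1(t)\to s_\infty\in M_1$, where $s_\infty$ is collision-free and is a critical point of $U|_{M_1}$. Consequently $\mathbf X^*(t)$ converges in $M^*$. Moreover, with $b=U(s_\infty)$, $\rho(t)\sim(9b/2)^{1/3}|t|^{2/3}$.

So the answer to the question is yes in every case. For the triangle with unit masses the prediction is $\rho\sim(27/2)^{1/3}|t|^{2/3}$. Check: if the triangle collapses without changing shape, the example gives $\ddot\rho=-3/\rho^2$; trying $\rho=k|t|^{2/3}$ gives $-\frac29k=-3/k^2$, i.e. $k^3=27/2$.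

## Radius and shape in McGehee time

We separate size from shape and rescale time so that the collision happens at infinite time. Replacing $t$ by $-t$ if necessary, the motion is defined on $(-a,0)$ and $t\to0^-$.

**Equation of motion.** For the mass inner product the gradient of $U$ on $\mathbb R^{3n}$ has components $(\nabla U)_i=m_i^{-1}\partial U/\partial x_i$, so Newton's equations read $\ddot{\mathbf X}=\nabla U(\mathbf X)$. By translation invariance $\sum_im_i(\nabla U)_i=\sum_i\partial U/\partial x_i=0$, so $\nabla U$ is tangent to $M$ and is also the gradient of $U|_M$. As $U$ is homogeneous of degree $-1$, Euler's identity gives $\nabla U\cdot\mathbf X=-U$. The energy $h=\frac12\|\dot{\mathbf X}\|^2-U$ is constant.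

**Gradient on the sphere.** Let $E$ be a Euclidean space, $S$ its unit sphere, $\mathcal O\subset S$ open and $f:\mathcal O\to\mathbb R$ smooth. Put $\hat f(x)=f(x/|x|)$ on the cone over $\mathcal O$, and $g(s)=\nabla\hat f(s)$ for $s\in\mathcal O$. Since $\hat f$ is homogeneous of degree $0$, $g(s)\cdot s=0$, so $g$ is the gradient of $f$ on $S$. For $E=M$, $\mathcal O=S'$ the open set of collision-free points of $M_1$, and $f=U|_{S'}$, we have $\hat f(x)=|x|U(x)$, hence $g(s)=\nabla U(s)+U(s)s$. Its zeros are the normalized central configurations.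

**Polar form.** Write $\mathbf X=\rho s$ with $s=\mathbf X_1$. Then $\ddot{\mathbf X}=\ddot\rho s+2\dot\rho\dot s+\rho\ddot s$ and $\nabla U(\mathbf X)=\rho^{-2}\nabla U(s)=\rho^{-2}(g(s)-U(s)s)$. From $|s|=1$ we get $s\cdot\dot s=0$ and $s\cdot\ddot s=-|\dot s|^2$. The components along $s$ and orthogonal to $s$ are
$$\ddot\rho=\rho|\dot s|^2-\rho^{-2}U(s),\qquad \rho\ddot s+2\dot\rho\dot s+\rho|\dot s|^2s=\rho^{-2}g(s).$$

**McGehee variables.** Put $d\tau=\rho^{-3/2}dt$, $'=d/d\tau=\rho^{3/2}d/dt$, $v=\rho^{1/2}\dot\rho$, $w=s'=\rho^{3/2}\dot s$. Then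
$$\rho'=v\rho,\qquad \tfrac12v^2+\tfrac12|w|^2-U(s)=h\rho,\qquad v'=\tfrac12|w|^2+h\rho,\qquad w'=-\tfrac12vw-|w|^2s+g(s).\tag{1}$$
The first identity is the definition of $v$. The second is $\frac12(\dot\rho^2+\rho^2|\dot s|^2)-\rho^{-1}U(s)=h$ multiplied by $\rho$. For the third,
$$v'=\rho^{3/2}\big(\tfrac12\rho^{-1/2}\dot\rho^2+\rho^{1/2}\ddot\rho\big)=\tfrac12v^2+\rho^2\ddot\rho=\tfrac12v^2+|w|^2-U(s),$$
and the second identity turns this into $\frac12|w|^2+h\rho$. For the fourth, $w'=\rho^{3/2}(\frac32\rho^{1/2}\dot\rho\,\dot s+\rho^{3/2}\ddot s)=\frac32vw+\rho^3\ddot s$, and $\rho^3\ddot s=\rho^2(\rho^{-2}g-2\dot\rho\dot s-\rho|\dot s|^2s)=g-2vw-|w|^2s$.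

The last equation of (1) says that the shape moves on the sphere under the force $g=\nabla_SU$ with a term $-\frac12vw$ proportional to the velocity. In a collapse $v<0$, so this term is an anti-friction: it pushes along the velocity.

**Two bodies, by hand.** All of this makes sense for $n=2$. Then $\rho^2=\frac{m_1m_2}{m_1+m_2}|x_1-x_2|^2$, so $U$ is constant on $M_1=S^2$ and $g=0$: every point is critical, the worst possible continuum. Yet (1) gives $(|w|^2)'=2w\cdot w'=-v|w|^2$, and with $\rho'=v\rho$ we find $(\rho|w|^2)'=0$. So $|w|^2=k/\rho$ (conservation of angular momentum). The energy identity gives $\frac12|w|^2\le U(s)+h\rho$, which is bounded as $\rho\to0$. Hence $k=0$, $w=0$, and $s$ is constant. Here a conservation law did the work. For $n\ge3$ the shape evolves under a nonzero $g$, and we need another mechanism.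

## What the energy balance gives

We now extract all that a monotone quantity can give: the shape velocity $w$ tends to zero and is square-integrable, and $U(s)$ converges. These are the first four steps of the proof of Theorem 1.

**Step 1: the radius decreases near collision.** By Euler's identity,
$$\tfrac12\tfrac{d^2}{dt^2}\rho^2=\|\dot{\mathbf X}\|^2+\mathbf X\cdot\nabla U=2(U+h)-U=U+2h\ge U_{\min}/\rho-2|h|\to\infty,$$
where $U_{\min}=\min_{M_1}U>0$ (with $U=+\infty$ at collisions, $U$ is continuous into $(0,\infty]$ on a compact set). So $\rho^2$ is strictly convex near $t=0$. If $\frac{d}{dt}\rho^2\ge0$ at such a time, $\rho^2>0$ would increase from then on and could not tend to $0$. Hence $\dot\rho<0$ and $v<0$ near $t=0$.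

**Step 2: $v$ converges and $\tau\to\infty$.** Define
$$F:=2U(s)-|w|^2=v^2-2h\rho,\qquad F'=2g\cdot w-2w\cdot w'=v|w|^2\le0.\tag{2}$$
The formula for $F'$ uses $w\cdot s=0$. So $F$ is nonincreasing, and it is bounded below because $F\ge-2h\rho$ and $\rho\to0$. Hence $F\to L$ for some real $L$, and $v^2=F+2h\rho\to L\ge0$. As $v<0$, $v\to-\sqrt L$, so $v$ is bounded. Since $(\log\rho)'=v$ is bounded and $\log\rho\to-\infty$, the variable $\tau$ cannot stay bounded: $\tau\to\infty$ as $t\to0^-$.

**Step 3: $L>0$ and $\int^\infty|w|^2d\tau<\infty$.** Suppose $L=0$. Then $v'=\frac12|w|^2+h\rho=\frac12(2U(s)-F)+h\rho\ge U_{\min}-\frac12F+h\rho\to U_{\min}>0$, so $v\to+\infty$ as $\tau\to\infty$, contradicting $v<0$. So $L>0$. By (2), $\int^\infty|v||w|^2d\tau<\infty$, and $|v|\ge\frac12\sqrt L$ for large $\tau$; the claim follows.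

**Step 4: the shape stays away from collisions, $w\to0$, $U(s)\to L/2$.** We state this step as a lemma, since we use it three times. It concerns curves on the sphere satisfying
$$w'=c(\tau)w-|w|^2s+g(s)+p(\tau),\qquad w=s',\tag{3}$$
and for Theorem 1 we have $c=-v/2$, $p=0$.

**Lemma 1 (confinement).** Let $\mathcal O\subset S$ be open and $f:\mathcal O\to\mathbb R$ be smooth, with $\{f\le B\}$ compact for every $B$. Let $s:[\tau_0,\infty)\to\mathcal O$ be $C^2$ and satisfy (3) with $c,p$ continuous and bounded. Suppose $F:=2f(s)-|w|^2\to L$ and $\int^\infty|w|^2d\tau<\infty$. Then there is a compact $K\subset\mathcal O$ with $s(\tau)\in K$ for all large $\tau$, and $w\to0$, $f(s)\to L/2$.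

**Proof.** The first point is that $f(s)$ is under control at many times, and that $s$ moves little between them. Let $B=L/2+1$ and $K_B=\{f\le B\}$, a compact subset of the open set $\mathcal O$. For some $r_0>0$ the closed $r_0$-neighborhood $K$ of $K_B$ in $S$ is a compact subset of $\mathcal O$. Put $\eta(\tau)=\int_{\tau-1}^\tau|w|^2$, so $\eta(\tau)\to0$, and choose $\tau^*\in[\tau-1,\tau]$ with $|w(\tau^*)|^2\le\eta(\tau)$. For large $\tau$,
$$f(s(\tau^*))=\tfrac12(F+|w|^2)(\tau^*)\le B,\qquad |s(\tau)-s(\tau^*)|\le\int_{\tau-1}^\tau|w|\le\eta(\tau)^{1/2}\to0$$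
by Cauchy–Schwarz. Hence $s(\tau^*)\in K_B$ and $s(\tau)\in K$ for all large $\tau$.

On $K$ both $f$ and $g$ are bounded. So $|w|^2=2f(s)-F$ is bounded, and by (3) $w'$ is bounded. Thus $\varphi=|w|^2$ is nonnegative and integrable with $|\varphi'|\le\Lambda$ for some $\Lambda>0$. If $\varphi(\tau_k)\ge\eta_0>0$ along some $\tau_k\to\infty$, then $\varphi\ge\eta_0/2$ on $[\tau_k,\tau_k+\eta_0/(2\Lambda)]$, and each such interval contributes at least $\eta_0^2/(4\Lambda)$ to the integral; infinitely many of them are disjoint, a contradiction. So $w\to0$, and $f(s)=\frac12(F+|w|^2)\to L/2$. $\square$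

For Theorem 1 take $\mathcal O=S'$ and $f=U|_{S'}$. Sublevel sets are compact: if $s_k\to s$ in $M_1$ and $U(s_k)\le B$, then $|x_i-x_j|\ge m_im_j/B$ along the sequence and in the limit, so $s\in S'$ and $U(s)\le B$. By Steps 2 and 3 the hypotheses hold. So $s$ stays in a compact $K\subset S'$, $w\to0$, and $U(s)\to b:=L/2$.

## Square-integrable is not integrable

At this point we have recovered (a), already in $M_1$. Indeed, let $s(\tau_k)\to q$ with $\tau_k\to\infty$. Since $w\to0$, $s$ stays close to $q$ on $[\tau_k,\tau_k+1]$, and by (3) with $p=0$ we have $w'\to g(q)$ uniformly on these intervals. So $w(\tau_k+1)-w(\tau_k)\to g(q)$; the left side tends to $0$, hence $g(q)=0$.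

The natural plan would be to finish from here: velocity tending to zero, finite $\int|w|^2$, potential converging. It stops at one exact point. Convergence would follow from $\int^\infty|w|\,d\tau<\infty$, and what the energy balance supplies is $\int^\infty|w|^2d\tau<\infty$. The curve $s(\tau)=(\cos\log\tau,\sin\log\tau)$ has $|w|=1/\tau$, square-integrable and tending to zero, and goes around the circle infinitely often. If the critical set contains a circle on which $U=b$, none of the information gathered so far excludes such a drift. Nor will smoothness of the potential exclude it: Theorem 4, part 2, exhibits a smooth positive homogeneous potential, and a total collapse in it, whose shape winds forever toward a circle of critical points. So some property of $U$ beyond smoothness must enter. It is real analyticity.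

## The Łojasiewicz inequality and gradient curves

**Łojasiewicz gradient inequality.** If $f$ is real-analytic near $p\in\mathbb R^N$, there are a neighborhood $B$ of $p$, $C>0$ and $\theta\in(0,1)$ with
$$|f(x)-f(p)|^\theta\le C|\nabla f(x)|\quad\text{on }B.$$
See S. Łojasiewicz, *Ensembles semi-analytiques*, IHES 1965, and Bierstone–Milman, *Publ. Math. IHES* 67 (1988), Prop. 6.8. After shrinking $B$ so that $|f-f(p)|\le1$, the exponent $\theta$ may be increased, so we may take $\theta\in[\frac12,1)$.

**Examples.** For $f(x)=x^{2m}$ at $0$ the inequality reads $|x|^{2m\theta}\le C\,|x|^{2m-1}$, true near $0$ exactly when $\theta\ge1-\frac1{2m}$. For the smooth, flat function $f(x)=e^{-1/x^2}$ (with $f(0)=0$) we have $f^\theta/|f'|=\frac12|x|^3e^{(1-\theta)/x^2}\to\infty$ as $x\to0$ for every $\theta<1$: the inequality fails.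

Since we do not yet know that $s(\tau)$ converges, we need the inequality near the whole limit set.

**Lemma 2 (uniform version).** Let $f:\mathcal O\to\mathbb R$ be real-analytic, $K\subset\mathcal O$ compact, $s:[\tau_0,\infty)\to K$ continuous with $f(s(\tau))\to b$. Then there are $\theta\in[\frac12,1)$ and $C$ with $|f(s(\tau))-b|^\theta\le C|g(s(\tau))|$ for all large $\tau$.

**Proof.** Let $\omega=\bigcap_T\overline{s([T,\infty))}$ be the $\omega$-limit set. It is a nonempty compact subset of $K$, $f=b$ on $\omega$, and $\operatorname{dist}(s(\tau),\omega)\to0$. The function $\hat f$ is analytic on the cone over $\mathcal O$, so each $q\in\omega$ is the center of an open ball on which $|\hat f-b|^{\theta_q}\le C_q|\nabla\hat f|$ and $|\hat f-b|\le1$, with $\theta_q\in[\frac12,1)$. Cover $\omega$ by finitely many of these balls and let $\theta$ and $C$ be the largest exponent and constant. As $|\hat f-b|\le1$, we have $|\hat f-b|^\theta\le C|\nabla\hat f|$ on the union of the balls, an open set containing $\omega$, hence containing $s(\tau)$ for large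 $\tau$. On the sphere $\nabla\hat f=g$ and $\hat f=f$. $\square$

**Model: a gradient curve.** Suppose for a moment that the equation were $s'=g(s)$, with $s$ in a compact set and $f(s)\to b$. Then $G=b-f(s)\ge0$ satisfies $G'=-|g|^2$. If $G$ vanishes at some time, it vanishes afterward, so $g=0$ and $s$ is constant. Otherwise, by Lemma 2, for large $\tau$,
$$-(G^{1-\theta})'=(1-\theta)G^{-\theta}|g|^2\ge\frac{1-\theta}{C}\,|g|=\frac{1-\theta}C\,|s'|.$$
Integrating, the length is finite. The inequality turns one of the two factors $|g|$ in the dissipation into $G^\theta$ and leaves the other to measure length. This is how $\int|w|^2$ is upgraded to $\int|w|$.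

**What breaks in second order.** Our equation is (3). The natural energy is $\frac12|w|^2-f(s)$, and for $p=0$ its derivative is $c|w|^2$. The dissipation sees the velocity $w$, whereas the Łojasiewicz inequality bounds $|f-b|$ by the force $g$, and nothing bounds $|g|$ by $|w|$. A flat model shows this: for $f(x)=-\frac12kx^2$ and $x''=-\gamma x'-kx$ with $\gamma>0$ and $k=\frac14\gamma^2+\beta^2$, $\beta>0$, the solution $x=e^{-\gamma\tau/2}\cos\beta\tau$ tends to $0$, and its velocity vanishes infinitely often at times when $x\ne0$. At those times the energy has zero derivative while its distance to its limit is positive, so no differential inequality $-G'\ge kG^{2\theta}$ with $k>0$ holds for it.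

The way out is to add to the energy a small multiple of $g\cdot w$. Along (3), the derivative of $g\cdot w$ contains $g\cdot w'$, hence $|g|^2$. The corrected energy then dissipates both $|w|^2$ and $|g|^2$, and the computation of the model goes through. An exponentially small term takes care of $p$.

## The shape lemma

**Lemma 3.** Let $f:\mathcal O\to\mathbb R$ be real-analytic, $K\subset\mathcal O$ compact, $s:[\tau_0,\infty)\to K$ of class $C^2$ satisfying (3), with $c,p$ continuous, $c\to c_\infty\ne0$, $p(\tau)\perp s(\tau)$, $|p|\le Pe^{-\mu\tau}$ ($\mu>0$). Assume $w(\tau)\to0$ and $f(s(\tau))\to b$. Then $\int^\infty|w|\,d\tau<\infty$, so $s\to s_\infty$; and $g(s_\infty)=0$, $f(s_\infty)=b$. If $|f-b|^\theta\le C|g|$ near $s_\infty$ with $\theta\in[\frac12,1)$, then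
$$|s(\tau)-s_\infty|=O(e^{-k\tau})\text{ for some }k>0\ (\theta=\tfrac12),\qquad |s(\tau)-s_\infty|=O\big(\tau^{-\frac{1-\theta}{2\theta-1}}\big)\ (\theta>\tfrac12).$$

**Proof.** Let $\gamma=|c_\infty|$, $\sigma=\operatorname{sign}c_\infty$, and let $C_1$ bound the operator norm of $D^2\hat f$ on $K$. We consider only $\tau$ so large that $\gamma/2\le\sigma c\le2\gamma$.

**Step A: a strictly increasing corrected energy.** Since $w\perp s$ and $g\perp s$, (3) gives
$$\big(\tfrac12|w|^2-f(s)\big)'=w\cdot w'-g\cdot w=c|w|^2+w\cdot p,$$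
$$(g\cdot w)'=D^2\hat f(s)(w,w)+g\cdot w'=D^2\hat f(s)(w,w)+c\,g\cdot w+|g|^2+g\cdot p.$$
For $\varepsilon,A>0$ let
$$H=\sigma\big(\tfrac12|w|^2-f(s)\big)+\varepsilon\,g\cdot w-Ae^{-2\mu\tau}.$$
Then
$$H'=\sigma c|w|^2+\sigma w\cdot p+\varepsilon\big(D^2\hat f(s)(w,w)+c\,g\cdot w+|g|^2+g\cdot p\big)+2\mu Ae^{-2\mu\tau}.$$
The terms without a sign are bounded by $\varepsilon C_1|w|^2$ and by
$$2\varepsilon\gamma|g||w|\le\tfrac\varepsilon4|g|^2+4\varepsilon\gamma^2|w|^2,\qquad |w||p|\le\tfrac\gamma8|w|^2+\tfrac2\gamma|p|^2,\qquad \varepsilon|g||p|\le\tfrac\varepsilon4|g|^2+\varepsilon|p|^2,$$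
and $\sigma c|w|^2\ge\frac\gamma2|w|^2$. Collecting,
$$H'\ge\Big(\tfrac{3\gamma}8-\varepsilon(4\gamma^2+C_1)\Big)|w|^2+\tfrac\varepsilon2|g|^2+\Big(2\mu A-\big(\tfrac2\gamma+\varepsilon\big)P^2\Big)e^{-2\mu\tau}.$$
Choose first $\varepsilon$ with $\varepsilon(4\gamma^2+C_1)\le\gamma/8$, then $A$ with $2\mu A\ge(\frac2\gamma+\varepsilon)P^2+1$. Put $y:=|w|+|g|+e^{-\mu\tau}>0$ and $\delta=\min(\gamma/4,\varepsilon/2,1)$. Then
$$H'\ge\delta\big(|w|^2+|g|^2+e^{-2\mu\tau}\big)\ge\tfrac\delta3y^2>0.\tag{4}$$

**Step B: the gap $G$ and its upper bound.** As $w\to0$, $f(s)\to b$ and $g$ is bounded on $K$, $H\to-\sigma b$. By (4), $H$ is strictly increasing, so $G:=-\sigma b-H$ is positive and decreases to $0$. Moreover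
$$G\le|f(s)-b|+\tfrac12|w|^2+\varepsilon|g||w|+Ae^{-2\mu\tau}\le|f(s)-b|+C_2y^2.$$
By Lemma 2, $|f(s)-b|\le C^{1/\theta}|g|^{1/\theta}\le C^{1/\theta}y^{1/\theta}$ for large $\tau$, with some $\theta\in[\frac12,1)$. Since $y$ is bounded and $1/\theta\le2$, also $y^2\le\text{const}\cdot y^{1/\theta}$. So $G\le C_4y^{1/\theta}$, that is,
$$y\ge k_0G^\theta,\qquad k_0>0.\tag{5}$$

**Step C: finite length.** As in the model, one factor $y$ is traded for $G^\theta$ and the other is kept. By (4) and (5),
$$-(G^{1-\theta})'=(1-\theta)G^{-\theta}H'\ge(1-\theta)\tfrac\delta3\,G^{-\theta}\,y\cdot k_0G^\theta=k_1y\ge k_1|w|.$$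
Integrating from $\tau$ to $\infty$,
$$\int_\tau^\infty|w|\le G(\tau)^{1-\theta}/k_1<\infty.\tag{6}$$
So $s\to s_\infty\in K$ and $f(s_\infty)=b$.

**Step D: the limit is critical.** In (3) we have $w\to0$, $c$ bounded, $p\to0$, so $w'\to g(s_\infty)$. If $g(s_\infty)\ne0$, $w$ would grow linearly in its direction; but $w$ is bounded. So $g(s_\infty)=0$.

**Step E: rates.** Now that $s\to s_\infty$, the exponent $\theta$ valid near $s_\infty$ may be used in Steps B and C, so (5) and (6) hold with it. By (4) and (5), $-G'=H'\ge\frac\delta3y^2\ge k_2G^{2\theta}$. If $\theta=\frac12$, then $G=O(e^{-k_2\tau})$. If $\theta>\frac12$, then $(G^{1-2\theta})'=(2\theta-1)G^{-2\theta}(-G')\ge(2\theta-1)k_2$, so $G=O(\tau^{-1/(2\theta-1)})$. Insert this in $|s(\tau)-s_\infty|\le G^{1-\theta}/k_1$, which is (6). $\square$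

Neither sign of $c_\infty$ is excluded: only $c_\infty\ne0$ matters, since $\sigma$ absorbs the sign.

**Step 5: end of the proof of Theorem 1.** Lemma 3 applies with $E=M$, $\mathcal O=S'$, $f=U|_{S'}$ (real-analytic), $c=-v/2\to\frac12\sqrt L>0$, $p=0$; the remaining hypotheses are the conclusions of Step 4. Thus
$$\int|\dot s|\,dt=\int|w|\,d\tau<\infty,$$
and $\mathbf X_1=s\to s_\infty\in S'$, a critical point of $U|_{M_1}$ with $U(s_\infty)=b=L/2$. Since $M_1\to M^*$ is continuous, $\mathbf X^*(t)$ converges. Finally $\frac d{dt}\rho^{3/2}=\frac32v\to-\frac32\sqrt{2b}$, so $\rho^{3/2}\sim\frac32\sqrt{2b}\,|t|$ and $\rho\sim(9b/2)^{1/3}|t|^{2/3}$. $\blacksquare$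

## Perturbed collapse and collision clusters

The same argument handles a bounded perturbing force and other homogeneities. In this section and the next two the setting is as follows.

**Setting.** $E$ is a Euclidean space with unit sphere $S$; $\Omega\subset E\setminus\{0\}$ is an open cone; $U:\Omega\to(0,\infty)$ is real-analytic, homogeneous of degree $-\alpha$, $0<\alpha<2$, with $\{s\in S\cap\Omega:U(s)\le B\}$ compact for all $B$. Put $\kappa=1-\frac\alpha2>0$, and let $g$ be the gradient of $U|_{S\cap\Omega}$ on the sphere. A central configuration means a zero of $g$.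

The $n$-body problem in $\mathbb R^d$ with potential $\sum_{i<j}m_im_j|x_i-x_j|^{-\alpha}$ is an instance, with $E$ the configurations with center of mass $0$ and $\Omega$ the collision-free ones; compactness of sublevel sets is checked as before, now with $|x_i-x_j|\ge(m_im_j/B)^{1/\alpha}$. Here $\hat f(x)=|x|^\alpha U(x)$, so $\nabla U(s)=g(s)-\alpha U(s)s$.

**Theorem 2 (perturbed total collision; all collision clusters).** Let $X:(-a,0)\to\Omega$ be $C^2$, $\ddot X=\nabla U(X)+R(t)$, $R$ continuous and bounded, $X(t)\to0$ as $t\to0^-$. Then $s=X/|X|$ has finite length near $t=0$ and converges to a central configuration $s_\infty\in S\cap\Omega$. With $b=U(s_\infty)$ and $\rho=|X|$,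
$$\rho\sim\Big((1+\tfrac\alpha2)\sqrt{2b}\,|t|\Big)^{2/(2+\alpha)},\qquad \rho^{\alpha/2}\dot X\to-\sqrt{2b}\,s_\infty.$$
If $|U-b|^\theta\le C|g|$ near $s_\infty$ on $S$, then $|s-s_\infty|=O(|t|^\nu)$ for some $\nu>0$ when $\theta=\frac12$, and $|s-s_\infty|=O\big((\log\frac1{|t|})^{-\frac{1-\theta}{2\theta-1}}\big)$ when $\theta\in(\frac12,1)$. The case $\theta=\frac12$ holds if $U|_S$ is Morse–Bott at $s_\infty$, e.g. for central configurations nondegenerate modulo rotations.

In particular, let a solution of the ($\alpha$-homogeneous) $n$-body problem in $\mathbb R^d$ on $(-a,0)$ have a cluster $C$, $|C|\ge2$, with $x_i(t)\to q$ for $i\in C$, while $|x_j(t)-q|$ stays bounded away from $0$ for $j\notin C$. Then the normalized configuration of the cluster relative to its center of mass has finite length and converges to a central configuration of the cluster.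

Here Morse–Bott at $s_\infty$ means that near $s_\infty$ the zeros of $g$ form a submanifold $N$ and the kernel of the Hessian of $U|_S$ at $s_\infty$ is $T_{s_\infty}N$. Example: $(z,y)\mapsto y^2$ on $\mathbb R^2$, with $N=\{y=0\}$; there $|f|=\frac14|\nabla f|^2$. Nondegenerate modulo rotations means that this kernel is the tangent space of the rotation orbit.

What is new compared with Theorem 1 is that the energy is no longer constant. Write $K_e=\frac12|\dot X|^2$, $h(t)=K_e-U(X)$, $|R|\le R_0$. Then $\dot h=\dot X\cdot(\nabla U+R)-\nabla U\cdot\dot X=R\cdot\dot X$, and Euler's identity $\nabla U\cdot X=-\alpha U$ gives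
$$\tfrac12\tfrac{d^2}{dt^2}\rho^2=2K_e-\alpha U+X\cdot R=2\kappa K_e+\alpha h+X\cdot R=2\kappa U+2h+X\cdot R,\tag{7}$$
by substituting $U=K_e-h$, respectively $K_e=U+h$, and $2\kappa=2-\alpha$.

**Step 1: $h$ is bounded and $\int|\dot X|\,dt<\infty$.** Fix $t_0$ and put $D(t)=\int_{t_0}^tK_e$. By Cauchy–Schwarz, $|h(t)-h(t_0)|\le R_0\int_{t_0}^t\sqrt{2K_e}\le R_0\sqrt{2aD(t)}$. Integrate the second form of (7) over $[t_0,t]$. The left side is $\rho\dot\rho(t)-\rho\dot\rho(t_0)$; on the right, $X\cdot R$ is bounded, and $|h(u)|\le|h(t_0)|+R_0\sqrt{2aD(t)}$ for $u\le t$ because $D$ is nondecreasing. So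
$$2\kappa D(t)\le\rho\dot\rho(t)+C+C\sqrt{D(t)}.$$
Since $\rho^2>0$ tends to $0$, there are $t_k\to0$ with $\rho\dot\rho(t_k)<0$. Then $2\kappa D(t_k)\le C+C\sqrt{D(t_k)}$, so $D(t_k)$ is bounded; $D$ is monotone, so it is bounded. Hence $\int_{t_0}^0|\dot X|\,dt\le\sqrt{2a\sup D}<\infty$, and $h$ is bounded near $0$.

**Step 2: McGehee variables.** Let $d\tau=\rho^{-1-\alpha/2}dt$, $v=\rho^{\alpha/2}\dot\rho$, $w=s'=\rho^{1+\alpha/2}\dot s$, $R^\perp=R-(R\cdot s)s$, $p=\rho^{1+\alpha}R^\perp$. As $\nabla U(X)=\rho^{-\alpha-1}(g(s)-\alpha U(s)s)$, the radial and tangential components of the equation are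
$$\ddot\rho=\rho|\dot s|^2-\alpha U(s)\rho^{-\alpha-1}+R\cdot s,\qquad \rho\ddot s+2\dot\rho\dot s+\rho|\dot s|^2s=\rho^{-\alpha-1}g+R^\perp.$$
Then
$$\begin{aligned}&\rho'=v\rho,\qquad \tfrac12v^2+\tfrac12|w|^2-U(s)=h\rho^\alpha,\\ &v'=\kappa|w|^2+\alpha h\rho^\alpha+\rho^{1+\alpha}R\cdot s,\qquad w'=-\kappa vw-|w|^2s+g+p,\end{aligned}\tag{8}$$
$$F:=2U(s)-|w|^2=v^2-2h\rho^\alpha,\qquad F'=2\kappa v|w|^2-2p\cdot w.\tag{9}$$
The second identity is the definition of $h$ times $\rho^\alpha$. For the third, $v'=\frac\alpha2v^2+\rho^{1+\alpha}\ddot\rho=\frac\alpha2v^2+|w|^2-\alpha U(s)+\rho^{1+\alpha}R\cdot s$, and $\alpha U(s)=\frac\alpha2v^2+\frac\alpha2|w|^2-\alpha h\rho^\alpha$. For the fourth, $w'=(1+\frac\alpha2)vw+\rho^{2+\alpha}\ddot s$ and $\rho^{2+\alpha}\ddot s=g+p-2vw-|w|^2s$; note $1+\frac\alpha2-2=-\kappa$. Finally $F'=2g\cdot w-2w\cdot w'$.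

**Step 3: $v\to-\sqrt L$ with $L>0$, $\tau\to\infty$, $\int^\infty|w|^2<\infty$.** With $U_{\min}=\min_{S\cap\Omega}U>0$ (attained, as sublevel sets are compact), $U(X)\ge U_{\min}\rho^{-\alpha}\to\infty$. As $h$ and $X\cdot R$ are bounded, the third form of (7) shows that $\rho^2$ is strictly convex near $0$, so $v<0$ there, as in Step 1 of Theorem 1. Further
$$\int|p\cdot w|\,d\tau=\int|p\cdot\dot s|\,dt\le R_0\int\rho^{\alpha}\,\rho|\dot s|\,dt\le R_0\int\rho^\alpha|\dot X|\,dt<\infty,$$
because $\rho|\dot s|\le|\dot X|$. By (9), $F+2\int p\cdot w\,d\tau$ is nonincreasing, and it is bounded below since $F\ge-2h\rho^\alpha$. Hence $F\to L$ for some real $L$, and $v^2=F+2h\rho^\alpha\to L\ge0$. So $v$ is bounded, and since $(\log\rho)'=v$ while $\log\rho\to-\infty$, $\tau\to\infty$.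

If $L=0$, then $v'=\kappa(2U(s)-F)+o(1)\ge2\kappa U_{\min}-o(1)$ and $v\to+\infty$, contradicting $v<0$. So $L>0$ and $v\to-\sqrt L$. For large $\tau$, $v\le-\frac12\sqrt L$, whence $\rho\le Ce^{-\sqrt L\tau/2}$ and $|p|\le R_0\rho^{1+\alpha}\le Pe^{-\mu\tau}$ with $\mu=(1+\alpha)\sqrt L/2$. Integrating (9), $2\kappa\int^\infty|v||w|^2d\tau<\infty$, so $\int^\infty|w|^2d\tau<\infty$.

**Step 4: convergence.** Lemma 1 applies with $\mathcal O=S\cap\Omega$, $f=U|_{S\cap\Omega}$, $c=-\kappa v$ and this $p$: $s$ stays in a compact subset, $w\to0$, $U(s)\to b=L/2$. Then Lemma 3 applies, with $c\to\kappa\sqrt L>0$. So $s$ has finite length and converges to a zero $s_\infty$ of $g$, with $U(s_\infty)=b$.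

**Step 5: asymptotics and rates.** We have $\frac d{dt}\rho^{1+\alpha/2}=(1+\frac\alpha2)v\to-(1+\frac\alpha2)\sqrt{2b}$, which gives the asymptotics of $\rho$, and $\rho^{\alpha/2}\dot X=vs+w\to-\sqrt{2b}\,s_\infty$. From $(\log\rho)'=v$ we get $\log\rho=-(\sqrt{2b}+o(1))\tau$, and from the asymptotics of $\rho$, $\log\rho=\frac2{2+\alpha}\log|t|+O(1)$. So $\tau$ is asymptotic to a positive constant times $\log\frac1{|t|}$, and the rates of Lemma 3 become those stated.

**Step 6: the Morse–Bott case.** Choose coordinates $(z,y)$ on $S$ near $s_\infty$ with $N=\{y=0\}$. On $N$ we have $g=0$, so $U=b$ there near $s_\infty$, and Taylor's formula gives $|U-b|\le C|y|^2$ and $\partial_yU=A(z)y+O(|y|^2)$, where $A(z)=\partial_y^2U(z,0)$. Since all derivatives of $\partial U$ along $N$ vanish on $N$, the Hessian at $s_\infty$ has only the block $A$, and its kernel is $T_{s_\infty}N$ exactly when $A$ is invertible at $s_\infty$; it is then invertible nearby, with a uniform bound. So $|g|\ge c\,|y|$ near $s_\infty$ with $c>0$, and $|U-b|\le C'|g|^2$: the case $\theta=\frac12$.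 If $s_\infty$ is nondegenerate modulo rotations, let $N$ be the rotation orbit of $s_\infty$. It is a submanifold, consists of zeros of $g$ by invariance, and its tangent space is the kernel of the Hessian; the estimate $|g|\ge c|y|$ just proved shows that near $s_\infty$ there are no other zeros. So $U|_S$ is Morse–Bott at $s_\infty$.

**Step 7: clusters.** Let $A_i=\sum_{j\notin C}\alpha m_j(x_j-x_i)/|x_j-x_i|^{\alpha+2}$ be the external acceleration of $i\in C$. The forces inside $C$ cancel in the sum, so the center of mass of $C$ has acceleration $\bar A=\sum_{i\in C}m_iA_i/\sum_{i\in C}m_i$. The configuration $Y$ of $C$ relative to its center of mass thus satisfies $\ddot Y=\nabla U_C(Y)+R$, with $U_C$ the potential of the cluster and $R_i=A_i-\bar A$. Near $t=0$ the distances $|x_j-x_i|\ge|x_j-q|-|x_i-q|$, $i\in C$, $j\notin C$, are bounded below, so $R$ is bounded, and it is continuous. Also $Y\to0$ and $Y$ is collision-free. The first part of the theorem, on a short enough interval, gives the claim. $\square$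

## Zero energy as $t\to+\infty$

Lemma 3 also allows $c_\infty<0$, which corresponds to expansion: true friction. This case occurs at zero energy.

**Theorem 3 (zero-energy dichotomy at $t\to+\infty$).** Let $\ddot X=\nabla U(X)$ on $[t_0,\infty)$ with energy $h=0$. Then either $U(X/|X|)\to\infty$ (the shape approaches the collision set), or $s=X/|X|$ has finite length and converges to a central configuration $s_\infty$, with $|X|\sim\big((1+\frac\alpha2)\sqrt{2U(s_\infty)}\,t\big)^{2/(2+\alpha)}$.

**Step 1: $v>0$ eventually.** By (7) with $R=0$, $h=0$, $\frac12\frac{d^2}{dt^2}\rho^2=2\kappa U>0$. If $\frac d{dt}\rho^2\le0$ for all time, then $\rho$ is bounded, $U\ge U_{\min}\rho^{-\alpha}$ is bounded below by a positive constant, and $\frac d{dt}\rho^2\to\infty$, a contradiction. As $\frac d{dt}\rho^2$ increases, $v>0$ from some time on.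

**Step 2: if $U(s)\not\to\infty$, then $v\to v_\infty\in(0,\infty)$ and $\tau\to\infty$.** By (8) and (9) with $R=0$, $h=0$,
$$F=v^2=2U(s)-|w|^2,\qquad F'=2\kappa v|w|^2\ge0.$$
So $v$ is nondecreasing. Along a sequence of times tending to infinity $U(s)$ is bounded, and $v^2\le2U(s)$ there; by monotonicity $v$ is bounded, and $v\to v_\infty>0$. Then $\frac d{dt}\rho^{1+\alpha/2}=(1+\frac\alpha2)v$ is bounded, so $\rho^{1+\alpha/2}\le C(1+t)$ for large $t$, and $\tau=\int\rho^{-1-\alpha/2}dt\to\infty$. Integrating $F'$ and using that $v$ is bounded below by a positive constant, $\int^\infty|w|^2d\tau<\infty$.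

**Step 3: conclusion.** Lemma 1 applies with $L=v_\infty^2$, $c=-\kappa v$, $p=0$, and then Lemma 3 with $c\to-\kappa v_\infty<0$. So $s$ has finite length and tends to a central configuration $s_\infty$ with $2U(s_\infty)=v_\infty^2$. Since $\frac d{dt}\rho^{1+\alpha/2}\to(1+\frac\alpha2)\sqrt{2U(s_\infty)}$, the asymptotics follow. $\square$

## Homothetic collapses, a winding collapse, and slow collapses

**Theorem 4 (converse and sharpness).**

1. (Classification of limits.) In the setting of Theorem 2 with $R=0$, the set of limits $s_\infty$ in Theorem 2 is exactly the set of central configurations.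
2. (Analyticity is essential.) For every $\alpha\in(0,2)$ there is a positive $U\in C^\infty(\mathbb R^3\setminus0)$, homogeneous of degree $-\alpha$, and a solution of $\ddot X=\nabla U(X)$ with $X\to0$ in finite time such that $X/|X|$ does not converge (its limit set is a circle).
3. (Logarithmic rates are sharp.) For each integer $m\ge2$ there are an analytic $U$ on $\mathbb R^2\setminus0$ as in the setting and a total collapse with $\theta=1-\frac1{2m}$ and $|s-s_\infty|$ exactly of order $(\log\frac1{|t|})^{-1/(2m-2)}=(\log\frac1{|t|})^{-\frac{1-\theta}{2\theta-1}}$.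

**Part 1: homothetic collapses.** Limits are central configurations by Theorem 2. Conversely, let $g(s_\infty)=0$ and $b=U(s_\infty)$, so $\nabla U(s_\infty)=-\alpha b\,s_\infty$. Put $\rho=\big((1+\frac\alpha2)\sqrt{2b}\,|t|\big)^{2/(2+\alpha)}$ for $t<0$ and $X=\rho s_\infty$. Differentiating $\rho^{1+\alpha/2}=-(1+\frac\alpha2)\sqrt{2b}\,t$ gives $\dot\rho=-\sqrt{2b}\,\rho^{-\alpha/2}$, hence $\ddot\rho=\frac\alpha2\sqrt{2b}\,\rho^{-\alpha/2-1}\dot\rho=-\alpha b\rho^{-\alpha-1}$. So $\ddot X=-\alpha b\rho^{-\alpha-1}s_\infty=\rho^{-\alpha-1}\nabla U(s_\infty)=\nabla U(X)$, a collapse with constant shape $s_\infty$.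

**Potentials whose collapses follow a gradient flow.** For parts 2 and 3 we build potentials for which some collapses obey a first-order equation of our choice. Let $V<0$ be smooth on $S$, and put
$$\mathcal S(X)=\kappa^{-1}\rho^\kappa V(s),\qquad U:=\tfrac12|\nabla\mathcal S|^2=\tfrac12\rho^{-\alpha}\big(V^2+\kappa^{-2}|\nabla_SV|^2\big)>0.$$
Indeed $\nabla\mathcal S=\rho^{\kappa-1}(Vs+\kappa^{-1}\nabla_SV)$, and $2\kappa-2=-\alpha$; so $U$ is homogeneous of degree $-\alpha$. With $\Omega=E\setminus\{0\}$, sublevel sets are closed in $S$, hence compact. A solution of $\dot X=\nabla\mathcal S$ satisfies $\ddot X=D^2\mathcal S\,\nabla\mathcal S=\nabla U$. Its components are $\dot\rho=\rho^{-\alpha/2}V$ and $\dot s=\kappa^{-1}\rho^{-1-\alpha/2}\nabla_SV$, so in McGehee variables $v=V(s)$ and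
$$\rho'=V(s)\rho,\qquad s'=\kappa^{-1}\nabla_SV(s).\tag{10}$$
As $S$ is compact, the solutions exist for all $\tau\ge0$. As $V$ is bounded away from $0$ and $-\infty$, $\rho\to0$ exponentially and $t=\int\rho^{1+\alpha/2}d\tau$ converges. So, after a shift of time, each solution is a total collapse at $t=0$ whose shape follows the gradient flow of $V$.

**Part 2: a gradient curve that winds.** We use the "Mexican hat" of Absil–Mahony–Andrews, *SIAM J. Optim.* 16 (2005), with a cutoff added. In polar coordinates on $\mathbb R^2$ let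
$$\varphi(r)=\frac1{1-r^2},\qquad A(r)=\frac{4r^4}{4r^4+(1-r^2)^4},$$
let $\chi$ be a smooth cutoff with $0\le\chi\le1$, $\chi=0$ for $r\le\frac14$, $\chi=1$ for $r\ge\frac12$, and set
$$f=e^{-\varphi}\big[1-\chi A\sin(\vartheta-\varphi)\big]\ (r<1),\qquad f=0\ (r\ge1).$$
Clearly $0\le f\le2$. The function $f$ is $C^\infty$: for $r\le\frac14$ it equals $e^{-\varphi}$, smooth in $r^2$; near $r=1$ every derivative is $e^{-\varphi}$ times a finite sum of bounded functions times powers of $\frac1{1-r^2}$, so it tends to $0$ as $r\uparrow1$.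

Consider the spiral $\vartheta=\varphi(r)$, $\frac12<r<1$. There $\sin(\vartheta-\varphi)=0$ and $\cos(\vartheta-\varphi)=1$, so
$$\partial_rf=-\varphi'e^{-\varphi}+e^{-\varphi}A\varphi'=-\varphi'e^{-\varphi}(1-A),\qquad \partial_\vartheta f=-Ae^{-\varphi}.$$
The field $-\nabla f$ has components $\dot r=-\partial_rf=\varphi'e^{-\varphi}(1-A)>0$ and $\dot\vartheta=-r^{-2}\partial_\vartheta f=r^{-2}Ae^{-\varphi}$. Now $\varphi'=\frac{2r}{(1-r^2)^2}$, so
$$\frac A{1-A}=\frac{4r^4}{(1-r^2)^4}=r^2\varphi'^2,$$
which gives $\dot\vartheta=\varphi'^2(1-A)e^{-\varphi}=\varphi'\dot r$. So $-\nabla f$ is tangent to the spiral, and the spiral is invariant. Along it $r$ increases; it cannot tend to a value below $1$, because $\dot r$ is a positive continuous function of $r\in(\frac12,1)$ on the spiral. Hence $r\uparrow1$ and $\vartheta=\varphi(r)\to\infty$, and the limit set is the whole circle $r=1$.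

Transport $f$ to $S^2$ by stereographic projection, extended by $0$ at the pole; the result is smooth, as $f=0$ for $r\ge1$. The projection is conformal, so gradients are multiplied by a positive function, bounded above and below on the closed unit disk, and gradient orbits keep their traces. Take $V=-1-f<0$. By (10), $s'=-\kappa^{-1}\nabla_Sf$ has an orbit whose $\omega$-limit set is the circle $r=1$. It is the shape of a total collapse for the corresponding $U$.

In this example all the hypotheses of Lemma 3 hold except analyticity: $p=0$, $w=\kappa^{-1}\nabla_SV\to0$, $c=-\kappa V\to\kappa$, and $U(s)\to\frac12$, because $f$ and $\nabla_Sf$ vanish on the limit circle.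

**Part 3: exact logarithmic rates.** On $S^1$ let $V(\phi)=-1-(1-\cos\phi)^m$, which is analytic. By (10),
$$\phi'=-\kappa^{-1}m(1-\cos\phi)^{m-1}\sin\phi.$$
From small $\phi(0)>0$, $\phi\downarrow0$, and $\phi'\sim-k\,\phi^{2m-1}$ with $k=\kappa^{-1}m2^{1-m}$. So $(\phi^{-(2m-2)})'\to(2m-2)k>0$ and $\phi\sim\text{const}\cdot\tau^{-1/(2m-2)}$. By Step 5 of Theorem 2, $\tau$ is asymptotic to a positive constant times $\log\frac1{|t|}$, and $|s-s_\infty|=2\sin(\phi/2)\sim\phi$. So $|s-s_\infty|$ is exactly of order $(\log\frac1{|t|})^{-1/(2m-2)}$.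

It remains to identify $\theta$. On the circle,
$$U=\tfrac12V^2+\tfrac12\kappa^{-2}(V_\phi)^2=\tfrac12+(1-\cos\phi)^m+\tfrac12(1-\cos\phi)^{2m}+\tfrac12\kappa^{-2}(V_\phi)^2=\tfrac12+(1-\cos\phi)^m+O(\phi^{4m-2}),$$
and $4m-2>2m$ since $m\ge2$. So $U-\frac12$ is analytic and vanishes to order exactly $2m$ at $\phi=0$, its derivative to order exactly $2m-1$, and as for $x^{2m}$ the inequality $|U-\frac12|^\theta\le C|g|$ holds near $0$ exactly when $\theta\ge1-\frac1{2m}$. The optimal exponent is $\theta=1-\frac1{2m}$, and
$$\frac{1-\theta}{2\theta-1}=\frac{1/(2m)}{1-1/m}=\frac1{2m-2}.\qquad\square$$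

Parts 2 and 3 concern the general class of homogeneous potentials. They show that analyticity is needed in that class and that the rates are optimal there. They make no claim about non-convergence or slow convergence for the Newtonian potential, for which Theorem 1 gives convergence in every case.
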